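# Domination of strictly singular operators into an order continuous Banach lattice

## 1. A density between two positive operators

Start with matrices. Let $0\le R\le T$ entrywise, with rows indexed by $s$ and columns by $t$. Put $w(s,t)=R_{st}/T_{st}$ where $T_{st}>0$, and $w(s,t)=0$ elsewhere. Then $0\le w\le 1$ and $R_{st}=w(s,t)T_{st}$, so $R$ has a density with respect to $T$. Any $w$ on a finite grid is a finite sum $w(s,t)=\sum_i g_i(s)f_i(t)$, and then
$$R=\sum_i M_{g_i}\,T\,M_{f_i},$$
where $M_{g_i},M_{f_i}$ are the diagonal matrices with entries $g_i(s)$, $f_i(t)$. So the smaller operator is obtained from the larger one by composing with bounded operators on both sides and adding. This is what the construction is for: a property of $T$ that survives compositions, sums and norm limits has a chance to pass down to $R$. We now build the density for general operators into $L_1$ and see how well the formula holds there.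

**Setting.** Let $\mu$ be a probability measure, $E\ne 0$ a (real) Banach lattice and $e\in E_+$. Write
$$E_e=\{x\in E:\ |x|\le\lambda e\ \text{for some }\lambda\ge0\},\qquad \|x\|_e=\inf\{\lambda\ge0:|x|\le\lambda e\}.$$
We assume that the ideal $E_e$ is dense in $E$. For example, if $E=L_2[0,1]$ and $e=1$, then $E_e=L_\infty[0,1]$. If $E=\ell_1$ and $e=(2^{-n})$, then $E_e$ consists of the sequences with $|x_n|\le\lambda2^{-n}$.

The norm $\|\cdot\|_e$ is complete. Indeed, $\|x\|\le\|e\|\,\|x\|_e$, so a $\|\cdot\|_e$-Cauchy sequence has a limit $x$ in $E$, and $|x_n-x_m|\le\varepsilon e$ gives $|x_n-x|\le\varepsilon e$ because the positive cone is closed. So $E_e$ is an AM-space with unit $e$. By Kakutani's theorem we may identify $E_e=C(K)$ as a lattice, isometrically for $\|\cdot\|_e$, with $e=1$ and $K$ compact. For $f\in C(K)$ and $x\in E_e$ the product $fx$ satisfies $|fx|\le\|f\|_\infty|x|$, so $\|fx\|_E\le\|f\|_\infty\|x\|_E$. By density, multiplication by $f$ extends to a bounded operator $M_f:E\to E$. On the range side, identify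 $L_\infty(\mu)=C(K')$ as algebra and lattice, $g\leftrightarrow\hat g$, and let $M_g$ be multiplication by $g\in L_\infty(\mu)$ on $L_1(\mu)$.

**Proposition 1.** Let $0\le R\le T:E\to L_1(\mu)$ in this setting. For every $\varepsilon>0$ there are finitely many $g_i\in L_\infty(\mu)$, $f_i\in C(K)$ such that $R_W=\sum_iM_{g_i}TM_{f_i}$ satisfies
$$\|(R-R_W)x\|_1\le\varepsilon\|x\|_e\quad(x\in E_e), \tag{1}$$
$$\|(R-R_W)x\|_1\le 2\int T|x|\,d\mu\quad(x\in E). \tag{2}$$

**Step 1 (a functional on functions of two variables).** The aim is to turn a positive operator into a positive measure. Let $S:E\to L_1(\mu)$ be positive. On the algebra $\mathcal A=C(K')\otimes C(K)\subset C(K'\times K)$ put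
$$\Phi_S\Big(\sum_i\hat g_i\otimes f_i\Big)=\sum_i\int g_i\,Sf_i\,d\mu. \tag{3}$$
In the matrix case, where $\mu$ has masses $\mu_s>0$, this is integration against the measure that gives the point $(s,t)$ the mass $\mu_sS_{st}$.

We claim that if $H=\sum_i\hat g_i\otimes f_i\ge0$ on $K'\times K$, then the right side of (3) is $\ge0$. Let $\varepsilon>0$. Cover $K$ by finitely many open sets on each of which every $f_i$ varies by at most $\varepsilon$. Take a subordinate partition of unity $(\psi_l)$ in $C(K)$ with all $\psi_l\neq0$, and points $t_l$ with $\psi_l(t_l)>0$. Then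
$$\Big|f_i-\sum_lf_i(t_l)\psi_l\Big|\le\sum_l\psi_l\,|f_i-f_i(t_l)|\le\varepsilon=\varepsilon e .$$
Replace each $f_i$ in (3) by $\sum_lf_i(t_l)\psi_l$. Since $S$ is positive, this changes the value by at most $\varepsilon\sum_i\|g_i\|_\infty\int Se\,d\mu$, and the new value is
$$\sum_l\int\Big(\sum_if_i(t_l)g_i\Big)S\psi_l\,d\mu .$$
Here $\sum_if_i(t_l)\hat g_i=H(\cdot,t_l)\ge0$, hence $\sum_if_i(t_l)g_i\ge0$ in $L_\infty(\mu)$, and $S\psi_l\ge0$. So the new value is $\ge0$. Let $\varepsilon\to0$.

The claim has two consequences. If $\sum_i\hat g_i\otimes f_i=0$, apply it to this representation and to its negative. The value in (3) is then $0$, so $\Phi_S$ is well defined on $\mathcal A$, and it is linear. Moreover $\Phi_S$ is positive on $\mathcal A$.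

**Step 2 (the measure and the density).** The algebra $\mathcal A$ contains the constants and separates the points of $K'\times K$, so it is dense in $C(K'\times K)$ by Stone–Weierstrass. From $-\|H\|_\infty\le H\le\|H\|_\infty$ we get $|\Phi_S(H)|\le\Phi_S(1)\|H\|_\infty$ on $\mathcal A$, and $\Phi_S$ extends continuously to $C(K'\times K)$. The extension is positive: if $H\ge0$ and $H_n\in\mathcal A$ with $\|H-H_n\|_\infty\le1/n$, then $H_n+1/n\ge0$, so $\Phi_S(H)=\lim\Phi_S(H_n+1/n)\ge0$. By Riesz, $\Phi_S$ is integration against a unique finite regular Borel measure $m_S\ge0$. Apply this to $S=R,\ T,\ T-R$. Since $\Phi_T=\Phi_R+\Phi_{T-R}$, uniqueness gives $m_T=m_R+m_{T-R}$. So $m_R\le m_T$, and by Radon–Nikodym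
$$dm_R=w\,dm_T,\qquad 0\le w\le1 .$$

**Step 3 (approximating the density).** The aim is to replace $w$ by an element of $\mathcal A$, because elements of $\mathcal A$ give operators of the form $R_W$. Continuous functions are dense in $L_1(m_T)$, and truncation to $[0,1]$ does not increase the distance to $w$. So there is a continuous $W_0$ with $0\le W_0\le1$ and $\int|w-W_0|\,dm_T\le\varepsilon/2$. Choose $W=\sum_i\hat g_i\otimes f_i\in\mathcal A$ so close uniformly to $W_0$ that $|W-W_0|\le1$ and $\int|W-W_0|\,dm_T\le\varepsilon/2$. Then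
$$\int|w-W|\,dm_T\le\varepsilon,\qquad|w-W|\le2 .$$
Let $R_W=\sum_iM_{g_i}TM_{f_i}$. For $f\in C(K)=E_e$ and $\|g\|_\infty\le1$,
$$\int g\,R_Wf\,d\mu=\sum_i\int gg_i\,T(f_if)\,d\mu=\int(\hat g\otimes f)\,W\,dm_T,\qquad\int g\,Rf\,d\mu=\int(\hat g\otimes f)\,w\,dm_T .$$
Taking the supremum over $g$,
$$\|(R-R_W)f\|_1\le\int|f(t)|\,|w-W|\,dm_T(s,t).$$
Bound $|f|$ by $\|f\|_\infty=\|f\|_e$ to get (1). Bound $|w-W|$ by $2$ and use $\int1\otimes|f|\,dm_T=\int T|f|\,d\mu$ to get (2) for $x\in E_e$. Both sides of (2) are continuous in $x\in E$ and $E_e$ is dense, so (2) holds on $E$. $\square$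

## 2. Strictly singular operators under domination

**Definition.** An operator (bounded, linear) *fixes* a closed subspace $Z$ if $\dim Z=\infty$ and the operator is bounded below on $Z$, that is, an isomorphism from $Z$ onto its range. An operator between Banach spaces is *strictly singular*, SS for short, if it fixes no closed subspace.

Compact operators are SS. The inclusion $\ell_1\to\ell_2$ is SS and not compact. Indeed, a subspace it fixed would be isomorphic to a Hilbert space, hence reflexive, and in $\ell_1$ weakly convergent sequences converge in norm, so reflexive subspaces have compact balls and are finite-dimensional.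

**Definition.** A Banach lattice is *order continuous* if every sequence $0\le x_n\uparrow\,\le x$ is norm convergent. (For Banach lattices this is equivalent to the usual definition by nets decreasing to $0$. We call this fact (OC).)

The spaces $L_p$, $1\le p<\infty$, and $c_0$ are order continuous. The space $\ell_\infty$ is not: $1_{\{1,\dots,n\}}\uparrow\,\le1$ is not Cauchy.

The problem, posed in "Domination Problems For Strictly Singular Operators And Other Related Classes", is this: if $E$ is an order continuous Banach lattice and $0\le R\le T:E\to E$ with $T$ strictly singular, must $R$ be strictly singular? It is known that $R^2$ is. The answer is yes, and the domain may be arbitrary.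

**Theorem 2.** Let $E$ be any Banach lattice, $F$ an order continuous Banach lattice, and $0\le R\le T:E\to F$. If $T$ is strictly singular, then $R$ is strictly singular.

With $E=F$ order continuous this answers the question affirmatively.

**Order continuity of the range cannot be dropped.** Identify $\mathbb N$ with the set of finite $0$–$1$ words, and let $S_n$ be the set of words of length $\ge n$ whose $n$-th letter is $1$. Define $R,T:\ell_1\to\ell_\infty$ by $Ra=\sum a_n1_{S_n}$, $Ta=(\sum a_n)1$. Then $0\le R\le T$ and $T$ has rank one. Let $a$ be finitely supported. At a word whose letters equal to $1$ are exactly those at the positions $n$ with $a_n>0$, the value of $Ra$ is $\sum a_n^+$; with $a_n<0$ instead it is $-\sum a_n^-$. So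
$$\|Ra\|_\infty\ge\max\Big(\sum a_n^+,\sum a_n^-\Big)\ge\tfrac12\|a\|_1,$$
and by density this holds on $\ell_1$. So $R$ fixes $\ell_1$. On $\ell_1\oplus\ell_\infty$ the operators $(a,b)\mapsto(0,Ra)$ and $(a,b)\mapsto(0,Ta)$ show the same for endomorphisms.

**Standard facts.** We write $[x_n]$ for the closed linear span and $F'$ for the dual.

* **(K)** SS operators form a norm-closed operator ideal (Kato).
* **(Ro)** Rosenthal's theorem: a bounded sequence has a weakly Cauchy subsequence or a subsequence equivalent to the $\ell_1$-basis.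
* **(DP)** $L_1(\mu)$ is weakly sequentially complete. For finite $\mu$, a bounded subset of $L_1(\mu)$ is relatively weakly compact iff it is uniformly integrable (Dunford–Pettis). Relative weak compactness is equivalent to relative weak sequential compactness (Eberlein–Šmulian).
* **(LT)** (Lindenstrauss–Tzafriri II, Thm 1.b.14.) An order continuous Banach lattice $F\ne0$ with a weak unit is lattice isometric to an ideal of some $L_1(\mu)$, $\mu$ a probability, with $L_\infty(\mu)\subset F\subset L_1(\mu)$, $\|f\|_1\le\|f\|_F$ for $f\in F$, and $\|f\|_F\le2\|f\|_\infty$ for $f\in L_\infty(\mu)$. Moreover $F'$ consists of the measurable $\varphi$ with $\sup_{\|f\|_F\le1}\int|\varphi f|\,d\mu<\infty$, acting by $f\mapsto\int\varphi f\,d\mu$.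
* **Kakutani's theorems.** An AM-space with unit is some $C(K)$. An AL-space (norm additive on the positive cone) with weak unit $u$ is some $L_1(\nu)$ with $\nu$ finite and $u=1$, after the change of density $f\mapsto f/u$, $d\nu=u\,d\nu'$.

A weak unit is an element $u\ge0$ such that $h\wedge u=0$, $h\geq 0$, forces $h=0$; in $L_1(\mu)$ this means $u>0$ a.e. A bounded set $A\subset L_1(\mu)$, $\mu$ finite, is uniformly integrable if $\sup_{h\in A}\int_{\{|h|>M\}}|h|\,d\mu\to0$ as $M\to\infty$, or equivalently if $\sup_{h\in A}\int_B|h|\,d\mu\to0$ as $\mu(B)\to0$. For example, $(n1_{[0,1/n]})$ is bounded in $L_1[0,1]$ and not uniformly integrable.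

**Complex scalars.** We work with real lattices, and the complex case follows. A positive operator on a complex lattice is the complexification of its real part. If $T_{\mathbb R}$ fixes $Z$ with constant $c$, then $\|T_{\mathbb C}(z_1+iz_2)\|\ge\max_k\|Tz_k\|\ge c\max_k\|z_k\|\ge\frac c2\|z_1+iz_2\|$, so $T_{\mathbb C}$ fixes $Z+iZ$. Hence $T_{\mathbb C}$ SS implies $T_{\mathbb R}$ SS. If $R_{\mathbb R}$ is SS, then $R_{\mathbb C}$, viewed as a real operator, is $R_{\mathbb R}\oplus R_{\mathbb R}$ up to equivalent norms. This is SS over $\mathbb R$ by (K), hence SS over $\mathbb C$.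

## 3. The cases $C(K)\to L_1(\mu)$ and $\ell_p\to\ell_p$

**From $C(K)$ to $L_1(\mu)$.** Let $E=C(K)$, $e=1$, so that $\|x\|_e=\|x\|$. Estimate (1) says $\|R-R_W\|\le\varepsilon$. Each $R_W=\sum M_{g_i}TM_{f_i}$ is SS by (K), and $R$ is a norm limit of such operators, so $R$ is SS.

**From $\ell_p$ to $\ell_p$, $1<p<\infty$.** Here a gliding hump does it. Suppose $\|Rz\|\ge c\|z\|$, $c>0$, on an infinite-dimensional closed $Z\subset\ell_p$. For each $N$ there is a unit vector in $Z$ whose first $N$ coordinates vanish, because these conditions cut out a subspace of finite codimension in $Z$. So we can choose unit vectors $z_n\in Z$ and truncations $v_n$ of them, finitely supported and pairwise disjoint, with $\|R\|\,\|z_n-v_n\|\le c/2$. Then $\|v_n\|\le1$ and $T|v_n|\ge|Rv_n|$, so $\|T|v_n|\|\ge c/2$. The sequence $(|v_n|)$ is bounded and disjoint, hence weakly null, so $T|v_n|\to0$ coordinatewise. A second gliding hump gives a subsequence $(v_{n_k})$ and disjoint $e_k=1_{D_k}T|v_{n_k}|$ with $\|T|v_{n_k}|-e_k\|\le2^{-k}c/8$; in particular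 $\|e_k\|\ge c/4$. Now
$$\Big\|T\sum a_k|v_{n_k}|\Big\|\ge\Big\|\sum a_ke_k\Big\|-\frac c8\sup|a_k|\ge\Big(\frac c4-\frac c8\Big)\Big(\sum|a_k|^p\Big)^{1/p}\ge\frac c8\Big\|\sum a_k|v_{n_k}|\Big\| ,$$
so $T$ fixes $[|v_{n_k}|]$, and $T$ is not SS.

## 4. What these two arguments do not give

**The approximation need not hold in operator norm.** Let $(r_n)$ be the Rademacher functions on $[0,1]$ and define $R,T:\ell_1\to L_1[0,1]$ by
$$Ta=\Big(\sum a_n\Big)1,\qquad Ra=\sum a_n1_{\{r_n=1\}} .$$
Then $0\le R\le T$. Take $e=(2^{-n})$. Every $M_gTM_f$ has rank one, so every $R_W$ has finite rank. But $\|Re_n-Re_m\|_1=\frac12$ for $n\ne m$ (with $(e_n)$ the unit vectors of $\ell_1$), so $R$ is not compact and is not a norm limit of operators $R_W$. The loss is in passing from the order interval $[-Ne,Ne]$ to the unit ball. Estimate (1) controls the part of $x$ below $Ne$, and (2) leaves $2\int T(|x|-Ne)^+d\mu$. At $x=e_n$ this integral is $(1-N2^{-n})^+$, and its supremum over $n$ is $1$ for every $N$.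

Still, $R$ is SS here: $Ra=\frac12(\sum a_n)1+\frac12\sum a_nr_n$ factors through $a\mapsto(\sum a_n,a)\in\mathbb R\oplus\ell_2$, so a fixed subspace would be a reflexive infinite-dimensional subspace of $\ell_1$. The bad vectors $e_n$ form an $\ell_1$-basis. This suggests first showing that the fixed subspace $Z$ contains no $\ell_1$-basis, and then approximating $R$ only on $Z$.

**The approximation is in $L_1$, not in $F$.** Let $\mu(\{n\})=2^{-n}$, $n\ge1$, and $F=L_2(\mu)$, which is isometric to $\ell_2$ with orthonormal basis $b_n=2^{n/2}1_{\{n\}}$. The inclusion $j:F\to L_1(\mu)$ is compact, since $\|jb_n\|_1=2^{-n/2}$ is summable. So $jI$ is SS, while the identity $I$ is not. Knowing that $jR|_Z$ is SS is therefore not the end. It does show that some normalized $z_n\in Z$ have $\|Rz_n\|_1\to0$, and we shall see that $(Rz_n)$ then has a subsequence that is almost disjoint in $F$.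

**The gliding hump in the domain.** In $\ell_p$ the vectors $z_n$ were almost disjoint, and any two seminormalized disjoint sequences were equivalent. Both can fail in general. On $[r_n]\subset L_2[0,1]$ the norms of $L_1$ and $L_2$ are equivalent by Khinchine's inequality, whereas disjoint unit vectors $f_n$ of $L_2[0,1]$, supported by sets $A_n$, satisfy $\|f_n\|_1\le\mu(A_n)^{1/2}\to0$; so no sequence of unit vectors in $[r_n]$ is close in norm to a disjoint one. But observe what happens if $w_n=r_n$ and $Rr_n$ is close to $d_n=1_{D_n}Rr_n$ with disjoint $D_n$. Then $|d_n|\le1_{D_n}T|r_n|=1_{D_n}T1$, and in an order continuous $F$ the right side tends to $0$ in norm. The part of $|w_{n+1}|$ that lies below a multiple of its predecessors contributes almost nothing to $d_{n+1}$, so it may be cut off. What remains can be made exactly disjoint, and its behavior is compared with that of $T$ by a chain that runs through $(w_n)$ and $(d_n)$.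

So the proof has three parts. First, $Z$ contains no $\ell_1$-basis (Section 6). Second, $jR|_Z$ is SS (Section 7). Third, from almost disjoint images $Rw_n$ we construct disjoint vectors in $E$ whose span is fixed by $T$ (Sections 8–10).

## 5. Reduction to a function space, and almost disjoint subsequences

For the rest, suppose $T$ is SS, but
$$\|Rz\|\ge c\|z\|\qquad(z\in Z),$$
with $c>0$ and $Z\subset E$ closed and infinite-dimensional. We derive a contradiction. Throughout, $|Rx|\le R|x|\le T|x|$ for all $x\in E$.

**Separability.** The aim is to make (LT) and Proposition 1 available. We may take $Z$ separable. Replace $E$ by the closed sublattice generated by $Z$, and then $F$ by the closed sublattice generated by $R(E)\cup T(E)$. Both are separable, and $0\le R\le T$, the strict singularity of $T$ and the lower bound persist. The new $F$ is order continuous by (OC): a sequence $0\le x_n\uparrow\,\le x$ in it converges in the old $F$, and the limit lies in the closed sublattice. Also $F\ne0$, because $R|_Z$ is bounded below.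

Let $(x_n)$ be a dense sequence of nonzero vectors of $E$ and $e=\sum2^{-n}|x_n|/\|x_n\|$. The ideal $E_e$ contains every $x_n$, so it is dense in $E$, as Section 1 requires. The same construction in $F$ gives $u\in F_+$ with $F_u$ dense, and $u$ is a weak unit: if $h\geq 0$ and $h\wedge u=0$, then $h$ is disjoint from $F_u$, hence from its closure $F$, so $h=0$. We represent $F$ as in (LT), and let $j:F\to L_1(\mu)$ be the inclusion. Note that $1\in F'$, because $\|f\|_1\le\|f\|_F$.

**Small sets.** For each $f\in F$,
$$\|f1_B\|_F\to0\quad\text{as }\mu(B)\to0. \tag{4}$$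
Otherwise there are $\delta>0$ and $B_n$ with $\mu(B_n)\le2^{-n}$, $\|f1_{B_n}\|_F\ge\delta$. Let $C_n=\bigcup_{m\ge n}B_m$, so $C_n$ decreases and $\mu(C_n)\to0$. Then $|f|1_{C_n^c}\uparrow\,\le|f|$, so this sequence converges in $F$. Convergence in $F$ implies convergence in $L_1$, where the limit is $|f|$. Hence $\|f1_{C_n}\|_F\to0$, contradicting $\|f1_{C_n}\|_F\ge\|f1_{B_n}\|_F\ge\delta$.

**Lemma 3 (Kadec–Pełczyński).** Let $(f_n)\subset F$ with $\|f_n\|_1\to0$, and let $\delta_k>0$. There are $n_1<n_2<\cdots$, with $n_1$ as large as we like, and disjoint measurable sets $D_k$ with $\mu(D_k)\to0$ and $\|f_{n_k}-1_{D_k}f_{n_k}\|_F\le\delta_k$ for all $k$.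

**Proof.** Put $\eta_n=\|f_n\|_1^{1/2}$ and $A_n=\{|f_n|>\eta_n\}$. By Chebyshev $\mu(A_n)\le\eta_n\to0$ (if $f_n=0$, then $A_n=\emptyset$). On $A_n^c$ we have $|f_n|\le\eta_n$, so $\|f_n1_{A_n^c}\|_F\le2\eta_n$. Choose inductively first $n_k$, then $\tau_k\in(0,1]$, such that
$$2\eta_{n_k}\le\frac{\delta_k}2,\qquad\mu(A_{n_k})\le2^{-k}\min_{i<k}\tau_i\ \ (\min\emptyset=1),\qquad\|f_{n_k}1_B\|_F\le\frac{\delta_k}2\ \text{ whenever }\mu(B)\le\tau_k .$$
The last is possible by (4). Put $D_k=A_{n_k}\setminus\bigcup_{l>k}A_{n_l}$. For $k<l$ the set $D_k$ misses $A_{n_l}\supset D_l$, so the $D_k$ are disjoint, and $\mu(D_k)\le2^{-k}$. The part removed from $A_{n_k}$ has measure at most $\sum_{l>k}2^{-l}\tau_k\le\tau_k$. Hence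
$$\|f_{n_k}-1_{D_k}f_{n_k}\|_F\le\|f_{n_k}1_{A_{n_k}^c}\|_F+\|f_{n_k}1_{A_{n_k}\setminus D_k}\|_F\le\frac{\delta_k}2+\frac{\delta_k}2 .\qquad\square$$

## 6. The fixed subspace contains no $\ell_1$-basis

**Lemma 4.** No sequence in $Z$ is equivalent to the $\ell_1$-basis.

**Proof.** Suppose $(z_n)\subset Z$ is equivalent to the $\ell_1$-basis. Since $R$ is bounded below on $Z$, so is $(Rz_n)$. Put $f_n=T|z_n|\ge|Rz_n|$, a bounded sequence in $F$. By (Ro) there are two cases.

**Step 1 (if $(f_n)$ has an $\ell_1$-subsequence, $T$ fixes a space).** Along a subsequence equivalent to the $\ell_1$-basis, with constants $M,M'$,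
$$\Big\|\sum a_n|z_n|\Big\|\le M\sum|a_n|\le M'\Big\|\sum a_nf_n\Big\|=M'\Big\|T\sum a_n|z_n|\Big\| .$$
The $f_n$ are linearly independent, so the $|z_n|$ are too, and $T$ fixes $[|z_n|]$. This is impossible.

**Step 2 (otherwise, uniform integrability from weak Cauchyness).** Pass to a subsequence with $(f_n)$ weakly Cauchy in $F$. Let $\varphi\in F'$. For $\psi\in L_\infty(\mu)$ the description of $F'$ gives $\psi\varphi\in F'$, so $\int\psi\varphi f_n\,d\mu$ converges. Hence $(\varphi f_n)$ is weakly Cauchy in $L_1(\mu)$. By (DP) it is weakly convergent and therefore uniformly integrable. With $\varphi=1$ we see that $(f_n)$ is uniformly integrable, and so is $(Rz_n)$, since $|Rz_n|\le f_n$. Pass to a further subsequence such that $(Rz_n)$ converges weakly in $L_1(\mu)$.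

**Step 3 (lifting weak convergence from $L_1$ to weak Cauchyness in $F$).** Let $\varphi\in F'$ be arbitrary. For each $M$ the function $\varphi1_{\{|\varphi|\le M\}}$ is bounded, so $\int\varphi1_{\{|\varphi|\le M\}}Rz_n\,d\mu$ converges as $n\to\infty$. The rest is uniformly small:
$$\sup_n\int_{\{|\varphi|>M\}}|\varphi||Rz_n|\,d\mu\le\sup_n\int_{\{|\varphi|>M\}}|\varphi|f_n\,d\mu\to0\qquad(M\to\infty),$$
because $(\varphi f_n)$ is uniformly integrable and $\mu(|\varphi|>M)\to0$. So $\int\varphi Rz_n\,d\mu$ converges for every $\varphi\in F'$, that is, $(Rz_n)$ is weakly Cauchy in $F$. But a sequence equivalent to the $\ell_1$-basis is not weakly Cauchy: the functional taking the value $(-1)^n$ at its $n$-th term is bounded on its span and extends by Hahn–Banach. Contradiction. $\square$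

## 7. Strict singularity of $jR$ on $Z$

**Lemma 5.** The operator $jR|_Z:Z\to L_1(\mu)$ is strictly singular.

In the proof, $T,R$ also denote $jT,jR:E\to L_1(\mu)$. The operator $jT$ is SS by (K).

**Step 1 (the part of $B_Z$ above $Ne$ is uniformly negligible).** This is the statement that failed for the $\ell_1$-basis in Section 4:
$$\lim_{N\to\infty}\ \sup_{z\in B_Z}\int T(|z|-Ne)^+\,d\mu=0. \tag{5}$$
Let $q(x)=\int T|x|\,d\mu$. This is a lattice seminorm on $E$, additive on $E_+$, and $q(x)\le\|T\|\|x\|$. If $q=0$, (5) is trivial. Otherwise let $L$ be the completion of $E/\ker q$. It is an AL-space, and the canonical map $Q:E\to L$ is a bounded lattice homomorphism with dense range.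

We check that $Qe$ is a weak unit of $L$. Since $E_e$ is dense in $E$, $Q(E_e)$ is dense in $L$. Let $h\in L_+$ with $h\wedge Qe=0$. For $x\in E_e$ we have $|Qx|=Q|x|\le\lambda Qe$, so $h$ is disjoint from $Qx$. Thus $h$ is disjoint from a dense set, hence from itself, and $h=0$. By Kakutani we may write $L=L_1(\nu)$ with $\nu$ finite and $Qe=1$.

By Lemma 4 and (Ro), every sequence in $B_Z$ has a weakly Cauchy subsequence. Its image under $Q$ is weakly Cauchy in $L_1(\nu)$, hence weakly convergent by (DP). So $Q(B_Z)$ is relatively weakly compact, and therefore uniformly integrable. Since $Q$ is a lattice homomorphism with $Qe=1$,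
$$q\big((|z|-Ne)^+\big)=\int(|Qz|-N)^+\,d\nu\le\int_{\{|Qz|>N\}}|Qz|\,d\nu\to0\qquad(N\to\infty)$$
uniformly on $B_Z$. This is (5).

**Step 2 (norm approximation on $Z$).** Given $\varepsilon>0$ take $R_W$ from Proposition 1. It is SS by (K). For $z\in B_Z$ let $z^N=(z\wedge Ne)\vee(-Ne)$. Then $|z^N|\le Ne$, so $z^N\in E_e$ and $\|z^N\|_e\le N$, and $|z-z^N|=(|z|-Ne)^+$. Apply (1) to $z^N$ and (2) to $z-z^N$:
$$\|(R-R_W)z\|_1\le N\varepsilon+2\int T(|z|-Ne)^+\,d\mu .$$
By (5), choose first $N$, then $\varepsilon$, to make the right side as small as we like, uniformly on $B_Z$. So $jR|_Z$ is a norm limit of SS operators $R_W|_Z$, and is SS by (K). $\square$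

## 8. A sequence in $Z$ with almost disjoint images

**Step 1 (choice of the sequence).** By Lemma 5, $jR$ is not bounded below on $Z$. So there are $z_n\in Z$ with $\|z_n\|=1$ and $\|Rz_n\|_1\to0$. Apply Lemma 3 to $(Rz_n)$ with $\delta_k=2^{-k}c/8$. We get a subsequence $(w_n)$ of $(z_n)$ and disjoint sets $D_n$ with $\mu(D_n)\to0$ such that, with $d_n=1_{D_n}Rw_n$,
$$\sum_n\|Rw_n-d_n\|\le\frac c8 .$$
Since $\|Rw_n\|\ge c$, we have $\|d_n\|\ge c/2$.

**Step 2 (comparison of $(w_n)$ with $(d_n)$).** For finite sums, disjointness gives $|a_m|\|d_m\|\le\|\sum a_nd_n\|$, so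
$$\sup|a_n|\le\frac2c\Big\|\sum a_nd_n\Big\|. \tag{6}$$
Hence $\big|\|\sum a_nRw_n\|-\|\sum a_nd_n\|\big|\le\frac c8\sup|a_n|\le\frac14\|\sum a_nd_n\|$. Thus $\|\sum a_nRw_n\|$ lies between $\frac34$ and $\frac54$ times $\|\sum a_nd_n\|$. Together with $c\|z\|\le\|Rz\|\le\|R\|\|z\|$ on $Z$ this gives
$$\frac{4c}5\Big\|\sum a_nw_n\Big\|\le\Big\|\sum a_nd_n\Big\|\le\frac43\|R\|\Big\|\sum a_nw_n\Big\|. \tag{7}$$
In particular the $w_n$ are linearly independent, by (7) and (6). Changing signs does not change $\|\sum a_nd_n\|$, so for all signs $\epsilon_n=\pm1$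
$$\Big\|\sum\epsilon_na_nw_n\Big\|\le C_u\Big\|\sum a_nw_n\Big\|,\qquad C_u=\frac{5\|R\|}{3c}. \tag{8}$$
Here $C_u>0$, as $R\ne0$.

**Step 3 ($(w_n)$ is weakly null).** Otherwise there are $\varphi\in E'$ with $\|\varphi\|=1$ and $\alpha>0$ with $|\varphi(w_n)|\ge\alpha$ along a subsequence. Choose signs with $\epsilon_na_n\varphi(w_n)\ge0$. By (8), along it,
$$C_u\Big\|\sum a_nw_n\Big\|\ge\varphi\Big(\sum\epsilon_na_nw_n\Big)\ge\alpha\sum|a_n| .$$
Also $\|\sum a_nw_n\|\le\sum|a_n|$. So this subsequence is equivalent to the $\ell_1$-basis, contradicting Lemma 4.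

**Step 4 (a maximal estimate).** The aim is to control suprema of the $|a_nw_n|$, which will dominate the disjoint vectors of Section 9. Let $b_n=a_nw_n$, $n\le k$. For each $m\le k$, averaging over all signs $\epsilon\in\{-1,1\}^k$,
$$|b_m|=\Big|2^{-k}\sum_\epsilon\epsilon_m\sum_n\epsilon_nb_n\Big|\le2^{-k}\sum_\epsilon\Big|\sum_n\epsilon_nb_n\Big| .$$
The right side does not depend on $m$, so it dominates $\bigvee_m|b_m|$. Taking norms and using (8),
$$\Big\|\bigvee_n|a_nw_n|\Big\|\le C_u\Big\|\sum a_nw_n\Big\|. \tag{9}$$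

All these properties pass to subsequences of $(w_n)$, with the corresponding $D_n$, $d_n$.

## 9. Cutting $|w_n|$ down to disjoint vectors

**Step 1 (thinning out).** Put $x_n=|w_n|$. For fixed $y\in F$, $\|1_{D_m}y\|\to0$ as $m\to\infty$ by (4). So we may choose a subsequence inductively (keeping the notation) such that, with $s_n=\sum_{i\le n}x_i$,
$$\|1_{D_{n+1}}T(4^ns_n)\|\le2^{-n}\qquad(n\ge1). \tag{10}$$
Indeed, once the first $n$ terms are chosen, $s_n$ is fixed, and the next term need only be taken far enough out.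

**Step 2 (the vectors).** Let $x=\sum_{i\ge1}2^{-i}x_i$, so $\|x\|\le1$, and put
$$u_n=\big(x_{n+1}-4^ns_n-2^{-n}x\big)^+ .$$
Then $0\le u_n\le x_{n+1}=|w_{n+1}|$. Subtracting $4^ns_n$ removes what lies below a large multiple of the past, and $2^{-n}x$ removes a small piece adapted to the future. (If all $x_n=1$, as for the Rademacher functions, then $u_n=0$.)

**Step 3 (disjointness).** Let $n<m$. Since $x\ge2^{-(m+1)}x_{m+1}$ and $n+m+1\le2m$,
$$u_n\le\big(x_{n+1}-2^{-n-m-1}x_{m+1}\big)^+\le\big(x_{n+1}-4^{-m}x_{m+1}\big)^+ .$$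
Since $n+1\le m$, we have $s_m\ge x_{n+1}$, so
$$u_m\le\big(x_{m+1}-4^mx_{n+1}\big)^+=4^m\big(4^{-m}x_{m+1}-x_{n+1}\big)^+ .$$
The two bounds are multiples of the positive and the negative part of $x_{n+1}-4^{-m}x_{m+1}$, hence disjoint. So $u_n$ and $u_m$ are disjoint.

**Step 4 ($Tu_n$ still dominates $d_{n+1}$, up to a small error).** We have $x_{n+1}\le u_n+4^ns_n+2^{-n}x$ and $|Rw_{n+1}|\le Tx_{n+1}$. Multiplying by $1_{D_{n+1}}$ and using (10),
$$|d_{n+1}|\le1_{D_{n+1}}Tu_n+r_n,\qquad 0\le r_n:=1_{D_{n+1}}T(4^ns_n)+2^{-n}Tx,\qquad\|r_n\|\le2^{-n}(1+\|T\|). \tag{11}$$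

**Step 5 ($(u_n)$ is dominated by $(w_{n+1})$).** By disjointness of $(u_n)$ and (9),
$$\Big\|\sum a_nu_n\Big\|=\Big\|\bigvee|a_n|u_n\Big\|\le\Big\|\bigvee|a_nw_{n+1}|\Big\|\le C_u\Big\|\sum a_nw_{n+1}\Big\|. \tag{12}$$

**Step 6 ($Tu_n$ is small in $L_1$ but not in $F$).** This prepares a second use of Lemma 3. As the $w_n$ are linearly independent, (12) shows that $w_{n+1}\mapsto u_n$ extends to a bounded operator $[w_{n+1}]\to E$. The sequence $(w_{n+1})$ is weakly null in $E$, hence in $[w_{n+1}]$ by Hahn–Banach, so $(u_n)$ is weakly null in $E$ and $(Tu_n)$ is weakly null in $F$. As $Tu_n\ge0$ and $1\in F'$,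
$$\|Tu_n\|_1=\int Tu_n\,d\mu\to0 .$$
On the other hand (11) gives $\|Tu_n\|_F\ge\|d_{n+1}\|-\|r_n\|\ge c/4$ for large $n$.

## 10. $T$ fixes the span of a subsequence of $(u_n)$

**Step 1 (almost disjoint images under $T$).** Apply Lemma 3 to a tail of $(Tu_n)$ with $\delta_k=2^{-k}c/32$. We get an infinite set $J\subset\mathbb N$, with $\min J$ as large as we like, and disjoint sets $D_n'$, $n\in J$, such that the disjoint elements $e_n=1_{D_n'}Tu_n\ge0$ satisfy $\sum_{n\in J}2\|Tu_n-e_n\|\le c/16$. (These $e_n\in F$ have nothing to do with $e\in E$.) Taking $\min J$ large also gives $\sum_{n\in J}\|r_n\|\le c/16$ and $\|Tu_n\|\ge c/4$ for $n\in J$. So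
$$\sum_{n\in J}\big(2\|Tu_n-e_n\|+\|r_n\|\big)\le\frac c8 .$$

**Step 2 (the lower estimate).** The aim is to bound $\|T\sum a_nu_n\|$ below by $\|\sum a_nd_{n+1}\|$. The coefficients have arbitrary signs, while (11) compares positive elements. Disjointness of $(d_{n+1})$ lets us put absolute values on the coefficients, and disjointness of $(e_n)$ lets us remove them again. For finitely supported $(a_n)_{n\in J}$,
$$\begin{aligned}\Big\|\sum a_nd_{n+1}\Big\|&=\Big\|\sum|a_n||d_{n+1}|\Big\|\le\Big\|\sum|a_n|Tu_n\Big\|+\sum|a_n|\|r_n\|\\&\le\Big\|\sum|a_n|e_n\Big\|+\sum|a_n|\big(\|Tu_n-e_n\|+\|r_n\|\big)\\&=\Big\|\sum a_ne_n\Big\|+\sum|a_n|\big(\|Tu_n-e_n\|+\|r_n\|\big)\\&\le\Big\|T\sum a_nu_n\Big\|+\sum|a_n|\big(2\|Tu_n-e_n\|+\|r_n\|\big)\\&\le\Big\|T\sum a_nu_n\Big\|+\frac c8\sup|a_n|\ \le\ \Big\|T\sum a_nu_n\Big\|+\frac14\Big\|\sum a_nd_{n+1}\Big\| .\end{aligned}$$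
The first inequality is (11) together with $1_{D_{n+1}}Tu_n\le Tu_n$. The last is (6).

**Step 3 (closing the chain).** By Step 2, then (7), then (12),
$$\Big\|T\sum a_nu_n\Big\|\ge\frac34\Big\|\sum a_nd_{n+1}\Big\|\ge\frac{3c}5\Big\|\sum a_nw_{n+1}\Big\|\ge\frac{3c}{5C_u}\Big\|\sum a_nu_n\Big\| .$$
This replaces the equivalence of disjoint sequences that was used in $\ell_p$: nothing is known about $(u_n)$ or $(d_n)$ by itself, only that $(w_{n+1})$ dominates $(u_n)$, that $(w_{n+1})$ and $(d_{n+1})$ are equivalent, and that $(d_{n+1})$ is dominated by $(Tu_n)$. The $u_n$, $n\in J$, are nonzero, because $Tu_n\ne0$, and disjoint, so $[u_n]_{n\in J}$ is infinite-dimensional and $T$ fixes it. This contradicts the strict singularity of $T$ and proves Theorem 2. $\blacksquare$
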